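
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\numberwithin{equation}{section}

\title{A fixed visiting order is not asymptotically optimal\\ for vehicle routing with stochastic demand}


\begin{abstract}
Customers sit at independent uniform points of the unit square and have independent, identically distributed, bounded integer demands that may be zero. A vehicle of capacity $Q_n$ either re-optimizes its routes after the demands of the $n$ customers are revealed, or follows a visiting order fixed in advance, skipping customers without demand and returning to the depot when full. In the regime $Q_n/\sqrt n\to\infty$ it was asked whether the best fixed order is asymptotically as good as re-optimization. We show that it never is: if $p\in(0,1)$ is the probability that a customer has positive demand, the ratio of the two expected lengths converges almost surely to a number $\rho(p)>1$ that depends only on $p$, and $\rho(p)-1$ is of exact order $1-p$. The reason is local. When a path crosses a small square from left to right, no order of the four corners is optimal both when all of them are present and whichever one of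 them is missing; and suitably protected copies of such a square occur among the customers in a number proportional to $n$.
\end{abstract}

\section{The question and the answer}

\subsection{Two strategies}

Let $X_1,X_2,\dots$ be independent random points, uniformly distributed in $[0,1]^2$, and let $X^{(n)}=\{X_1,\dots,X_n\}$ be the locations of the first $n$ customers. A depot is placed at a fixed point $x_0\in[0,1]^2$; distances are Euclidean. Customer $i$ has a demand $D_i$, where the $D_i$ are independent copies of a random variable $D$ with values in $\{0,1,\dots,K\}$, independent of the locations. One vehicle of capacity $Q_n\ge K$ collects the demands. Every route starts and ends at the depot, where the vehicle unloads, and the demand of a customer may be split between routes.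

\emph{Re-optimization.} The demands are revealed first; then the vehicle follows a solution of minimum total length for these demands. Let $L_{RE}(X^{(n)})$ be this length and $E[L_{RE}(X^{(n)})]$ its expectation over the demands.

\emph{A priori strategy (Strategy b).} A permutation $\tau=(\tau(1),\dots,\tau(n))$ of the customers is fixed before the demands are known. The vehicle leaves the depot and visits the customers in the order $\tau$, skipping those with demand $0$. Whenever its capacity is exhausted at a customer, it returns to the depot and unloads; it then goes back to that customer if part of the demand there is still uncollected, and otherwise on to the next customer in the order with positive demand. After the last customer with positive demand it returns to the depot. Let $L_b(\tau)$ be the length traveled, $E[L_b(\tau)]$ its expectation over the demands, and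
\[
E[L_b^*(X^{(n)})]=\min_\tau E[L_b(\tau)],
\]
the minimum being over all $n!$ permutations.

Plainly $E[L_{RE}]\le E[L_b^*]$. In the large-capacity regime
\[
\lim_{n\to\infty}Q_n/\sqrt n=\infty
\]
the two are known to be within a constant factor of each other asymptotically. The question, whose source is \cite{VRP}, is whether this constant is $1$: is it true that for every $D$ with $0<P(D=0)<1$ and every such sequence $Q_n\ge K$, with probability $1$ over the locations,
\begin{equation}\label{eq:question}
\lim_{n\to\infty}\frac{E[L_b^*(X^{(n)})]}{E[L_{RE}(X^{(n)})]}=1\,?
\end{equation}

\subsection{What the question is about}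

The total demand is at most $Kn$, so the vehicle needs to interrupt a tour for unloading at most $Kn/Q_n=o(\sqrt n)$ times, and each interruption costs at most a constant. A shortest tour through the roughly $pn$ customers with positive demand, where
\[
p=P(D>0),
\]
has length of order $\sqrt n$. The unloading trips are therefore negligible, and the question concerns tours alone. Its purest instance is $D\in\{0,1\}$ with $Q_n=n$: re-optimization follows a shortest tour through the random set $S$ of customers with positive demand, while Strategy b follows the order $\tau$ restricted to $S$. The question becomes: \emph{for a typical large point set, is there one order whose restriction to a random subset is nearly always nearly a shortest tour of that subset?}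

If $p=1$, there is nothing to choose, and the ratio tends to $1$. For $p<1$, a shortest tour through all $n$ points gives an upper bound $p^{-1/2}$ on the limiting ratio, close to $1$ when $p$ is close to $1$. One might hope that a cleverer order removes the loss altogether, since only the leading term of the length, of order $\sqrt n$, matters. But a tour consists of about $pn$ edges of typical length of order $n^{-1/2}$, so a \emph{local} loss of order $n^{-1/2}$, repeated at a positive fraction of the points, is already a loss of leading order. To answer the question in the negative it is therefore enough to find a local pattern, occurring in a number proportional to $n$, at which \emph{every} order loses.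

\subsection{Results}

Let $\beta>0$ be the Beardwood--Halton--Hammersley constant: the length of a shortest tour through $n$ independent uniform points of $[0,1]^2$, divided by $\sqrt n$, converges almost surely to $\beta$.

\begin{theorem}\label{thm:main}
There is an absolute constant $\gamma_1>0$ such that for every law $D$ on $\{0,\dots,K\}$ with $0<P(D=0)<1$ and every sequence $Q_n\ge K$ with $Q_n/\sqrt n\to\infty$, with probability $1$,
\[
\liminf_{n\to\infty}\frac{E[L_b^*(X^{(n)})]}{E[L_{RE}(X^{(n)})]}\ \ge\ 1+\frac{\gamma_1\,p^{29}\min(p,1-p)}{\beta\sqrt p}\ >\ 1 .
\]
\end{theorem}

Thus \eqref{eq:question} fails for every admissible demand law and every capacity sequence in this regime. The second theorem says more about the ratio.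

\begin{theorem}\label{thm:strong}
Under the hypotheses of Theorem~\ref{thm:main}, with probability $1$ the ratio $E[L_b^*(X^{(n)})]/E[L_{RE}(X^{(n)})]$ converges to a deterministic number $\rho(p)$ depending only on $p$. With $\rho(1):=1$,
\begin{enumerate}
\item $\rho$ is nonincreasing on $(0,1]$;
\item $\rho(p)\le\min\{p^{-1/2},\,(4/3)^{1/4}/\beta\}$;
\item there is an absolute constant $c_1>0$ with $1+c_1(1-p)\le\rho(p)\le1+1.44\,(1-p)$ for all $0<p<1$.
\end{enumerate}
In particular $\rho(p)\to1$ as $p\to1$, while $\rho(0^+)$ exists and lies in $(1,1.72]$.
\end{theorem}

Section~\ref{sec:reduction} removes the capacity from the problem. Section~\ref{sec:square} works out the local conflict by hand and says what is needed to use it inside a long tour. Sections~\ref{sec:rewire}--\ref{sec:main} carry this out and prove Theorem~\ref{thm:main}; Section~\ref{sec:strong} proves Theorem~\ref{thm:strong}.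

\subsection{Notation}

A \emph{$p$-thinning} of a finite set $x$ is a random subset of $x$ that contains each point independently with probability $p$. We write $s=n^{-1/2}$ and $S=S_n=\{X_i:i\le n,\ D_i>0\}$. Given the locations, $S$ is a $p$-thinning of $X^{(n)}$. The expectation $E_S$ is over the demands only, with locations fixed. For finite sets $S\subseteq x$ of points of $[0,1]^2$ and an order $\tau$ of $x$,
\begin{itemize}
\item $T(S)$ is the minimum length of a closed curve through $S\cup\{x_0\}$;
\item $L_\tau(S)$ is the length of the tour that goes from the depot through the points of $S$ in the order $\tau$ and back to the depot, with $L_\tau(\emptyset)=0$;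
\item $\Phi_p(x)=\min_\tau E[L_\tau(S)]$, where $S$ is a $p$-thinning of $x$ and the minimum is over all orders $\tau$ of $x$. In particular $\Phi_p(X^{(n)})=\min_\tau E_S[L_\tau(S)]$.
\end{itemize}
All curves are polygonal; $|\Gamma|$ is the length of $\Gamma$ and $|xy|$ the distance between $x$ and $y$. A closed curve may visit a point several times; by the triangle inequality (skip repeated visits) the minimum $T(S)$ is attained by a tour visiting each point once. $B(x,r)$ is a closed disc. Events of probability zero on which points coincide are ignored.

\section{Large capacities leave a tour problem}\label{sec:reduction}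

\begin{lemma}\label{lem:reduction}
For all locations,
\[
0\le E[L_b^*(X^{(n)})]-\Phi_p(X^{(n)})\le 2\sqrt2\,\frac{Kn}{Q_n},\qquad
0\le E[L_{RE}(X^{(n)})]-E_S[T(S)]\le 2\sqrt2\,\frac{Kn}{Q_n}.
\]
If $Q_n/\sqrt n\to\infty$, all these differences are $o(\sqrt n)$.
\end{lemma}

\begin{proof}
We show that for every realization of the demands
\begin{equation}\label{eq:b}
L_\tau(S)\le L_b(\tau)\le L_\tau(S)+2\sqrt2\,Kn/Q_n .
\end{equation}
The route of Strategy b visits the points of $S$ in the order $\tau$, with additional visits to the depot; the triangle inequality gives the lower bound. For the upper bound, every return before the final one is made with a full load $Q_n$, so there are at most $\sum_iD_i/Q_n\le Kn/Q_n$ of them. Each replaces a direct move $x\to y$ (with $y=x$ if demand is left at $x$) by $x\to x_0\to y$, at an extra cost of at most $|xx_0|+|x_0y|\le2\sqrt2$. Taking expectations in \eqref{eq:b} and minimizing over $\tau$ gives the first claim.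

For the second, the routes of any feasible solution, concatenated, form a closed curve through $S\cup\{x_0\}$, so $L_{RE}\ge T(S)$. Conversely, running the procedure of Strategy b along an optimal tour of $S$ (chosen after the demands are known) is feasible, and \eqref{eq:b} bounds its length by $T(S)+2\sqrt2\,Kn/Q_n$.
\end{proof}

This is the only place where the regime and the boundedness of $D$ are used. (The condition $Q_n\ge K$, automatic for large $n$, plays no role.) If $P(D=0)=0$, then $S=X^{(n)}$, $\Phi_1(X^{(n)})=T(X^{(n)})$, and by Lemma~\ref{lem:reduction} with the Beardwood--Halton--Hammersley theorem the ratio in \eqref{eq:question} tends to $1$. So the hypothesis $P(D=0)>0$ is needed for the strict inequality in Theorem~\ref{thm:main}.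

The next lemma serves twice: here for a crude bound on $T$, and in Section~\ref{sec:upper} with a finer computation.

\begin{lemma}[Sweeping strips]\label{lem:sweep}
Divide $[0,1]^2$ into $m$ vertical strips of width $h=1/m$, and order points strip by strip from left to right, upwards in odd strips and downwards in even strips. Let $S\subset[0,1]^2$ be finite and nonempty. For the $k$-th strip let $g_k^{\rm in}$ and $g_k^{\rm out}$ be the vertical distances from the end at which the strip is entered to the first point of $S$ in it, and from the last point of $S$ in it to the other end; put $g_k^{\rm in}=g_k^{\rm out}=1$ if the strip contains no point of $S$. In the tour from the depot through $S$ in this order and back, the edges that do not join two points of the same strip have total length at most $2+2\sqrt2+\sum_k(g_k^{\rm in}+g_k^{\rm out})$. Moreover, for every finite $S\subset[0,1]^2$,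
\[
T(S)\le 8\sqrt n\qquad\text{whenever } |S|\le n,\ n\ge1 .
\]
\end{lemma}

\begin{proof}
The two edges at the depot have total length at most $2\sqrt2$. Any other edge in question joins the last point of $S$ in a strip $k$ to the first point in a strip $k'>k$, the strips between being empty. Its horizontal displacement is at most $(k'-k+1)h$, and the sum of these numbers over all such pairs is at most $2mh=2$. A strip is left at the height at which the next one is entered, so by routing along the strip ends and through the empty strips we see that the vertical displacement is at most $g_k^{\rm out}+(k'-k-1)+g_{k'}^{\rm in}$. An empty strip contributes $1\le g^{\rm in}+g^{\rm out}$. This proves the first claim.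

The second is trivial for $S=\emptyset$. Otherwise take $m=\lceil\sqrt n\,\rceil$. An edge inside a strip has horizontal displacement at most $h$, in total at most $n/m\le\sqrt n$. The vertical displacements inside a nonempty strip sum to $1-g_k^{\rm in}-g_k^{\rm out}$; together with the vertical displacements of the connecting edges they amount to at most $1$ for each strip, empty or not, hence to at most $m\le\sqrt n+1$. So $T(S)\le2\sqrt2+2+\sqrt n+\sqrt n+1\le8\sqrt n$.
\end{proof}

\begin{lemma}\label{lem:bhh}
With probability $1$, $E_S[T(S_n)]/\sqrt n\to\beta\sqrt p$.
\end{lemma}

\begin{proof}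
Attach $D_i$ to customer $i$ for all $n$ at once; this does not change the expectations for individual $n$. The customers with positive demand then form a sequence of independent uniform points, $S_n$ is an initial segment of it, and $|S_n|/n\to p$ almost surely. Including the depot changes the length of a shortest tour by at most $2\sqrt2$. Hence $T(S_n)/\sqrt n\to\beta\sqrt p$ almost surely, jointly in locations and demands. By Fubini's theorem, for almost every location sequence this holds for almost every demand sequence; since $T(S_n)\le8\sqrt n$, bounded convergence gives the claim.
\end{proof}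

By Lemmas~\ref{lem:reduction} and~\ref{lem:bhh}, the ratio of the two strategies behaves asymptotically like $\Phi_p(X^{(n)})/(\beta\sqrt{pn})$. The task is to bound $\Phi_p(X^{(n)})-E_S[T(S)]$ from below by a multiple of $\sqrt n$.

\section{The conflict, on four points}\label{sec:square}

\subsection{A square between two anchors}

Here is the smallest case of the argument. A path must lead from $s^-$ to $s^+$ through those corners $a,b,c,d$ of a small square that happen to be present (Figure~\ref{fig:square}). With all corners present, the two shortest orders are the U-shaped ones, $abcd$ and its mirror image $badc$. But if $b$ is missing, the order $abcd$ forces the step $a\to c$ along a diagonal, and $a\to d\to c$ would have been better. The order $badc$ copes with the absence of $b$, but by symmetry it fails in the same way when $a$ is missing. So every order is bad in at least one of three situations: all corners present, only $b$ missing, only $a$ missing.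

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\draw[thick] (-1.7,0)--(-.5,.5)--(-.5,-.5)--(.5,-.5)--(.5,.5)--(1.7,0);
\foreach \x/\y in {-1.7/0,1.7/0,-.5/.5,-.5/-.5,.5/-.5,.5/.5} \fill (\x,\y) circle (1.6pt);
\node[below] at (-1.7,0) {$s^-$}; \node[below] at (1.7,0) {$s^+$};
\node[above] at (-.5,.5) {$a$}; \node[below] at (-.5,-.5) {$b$};
\node[below] at (.5,-.5) {$c$}; \node[above] at (.5,.5) {$d$};
\node at (0,-1.3) {(1)};
\end{scope}
\begin{scope}[xshift=4.6cm]
\draw[thick] (-1.7,0)--(-.5,.5)--(.5,-.5)--(.5,.5)--(1.7,0);
\foreach \x/\y in {-1.7/0,1.7/0,-.5/.5,.5/-.5,.5/.5} \fill (\x,\y) circle (1.6pt);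
\draw (-.5,-.5) circle (1.6pt);
\node[below] at (-1.7,0) {$s^-$}; \node[below] at (1.7,0) {$s^+$};
\node[above] at (-.5,.5) {$a$}; \node[below] at (-.5,-.5) {$b$};
\node[below] at (.5,-.5) {$c$}; \node[above] at (.5,.5) {$d$};
\node at (0,-1.3) {(2)};
\end{scope}
\begin{scope}[xshift=9.2cm]
\draw[thick,dashed] (-1.7,0)--(-.5,.5)--(.5,.5)--(.5,-.5)--(1.7,0);
\foreach \x/\y in {-1.7/0,1.7/0,-.5/.5,.5/-.5,.5/.5} \fill (\x,\y) circle (1.6pt);
\draw (-.5,-.5) circle (1.6pt);
\node[below] at (-1.7,0) {$s^-$}; \node[below] at (1.7,0) {$s^+$};
\node[above] at (-.5,.5) {$a$}; \node[below] at (-.5,-.5) {$b$};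
\node[below] at (.5,-.5) {$c$}; \node[above] at (.5,.5) {$d$};
\node at (0,-1.3) {(3)};
\end{scope}
\end{tikzpicture}
\caption{The conflict (not to scale: $s^\pm$ are much farther away). (1) The order $abcd$ is shortest, together with its mirror image $badc$, when all corners are present. (2) When $b$ is absent (open circle), the order $abcd$ uses a diagonal. (3) The order $adc$ is then shorter by $(\sqrt2-1)$ times the side of the square.}
\label{fig:square}
\end{figure}

\begin{lemma}\label{lem:square}
Let $\lambda>0$, $\delta=100\lambda$, and in coordinates $(t,y)$ let
\[
s^\pm=(\pm\delta,0),\quad a=(-\tfrac\lambda2,\tfrac\lambda2),\quad b=(-\tfrac\lambda2,-\tfrac\lambda2),\quad c=(\tfrac\lambda2,-\tfrac\lambda2),\quad d=(\tfrac\lambda2,\tfrac\lambda2).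
\]
For an ordering $q=q_1q_2q_3q_4$ of the four corners let $Z(q)$ be the length of the path $s^-q_1q_2q_3q_4s^+$.
\begin{enumerate}
\item[(a)] $Z(abcd)=Z(badc)\le2\delta+2.004\,\lambda$, and $Z(q)\ge Z(abcd)+0.41\lambda$ for every other ordering $q$.
\item[(b)] The path $s^-acds^+$ is longer than $s^-adcs^+$ by $(\sqrt2-1)\lambda$, and $s^-bdcs^+$ is longer than $s^-bcds^+$ by $(\sqrt2-1)\lambda$.
\end{enumerate}
\end{lemma}

\begin{proof}
The reflection $y\mapsto-y$ exchanges $a$ with $b$ and $c$ with $d$, hence $abcd$ with $badc$. Write $t(q)$ for the $t$-coordinate of a corner $q$. Since $\sqrt{A^2+B^2}\le A+B^2/(2A)$ for $A>0$, every corner $q$ satisfies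
\[
\delta+t(q)\le|s^-q|\le\delta+t(q)+\frac{\lambda^2/4}{2(\delta-\lambda/2)}\le\delta+t(q)+0.002\lambda,
\]
and symmetrically $\delta-t(q)\le|qs^+|\le\delta-t(q)+0.002\lambda$. Thus $Z(abcd)\le2(\delta-\lambda/2)+0.004\lambda+3\lambda=2\delta+2.004\lambda$. With $\ell=|q_1q_2|+|q_2q_3|+|q_3q_4|\ge3\lambda$,
\[
Z(q)\ge2\delta+t(q_1)-t(q_4)+\ell .
\]
If $t(q_1)\ge t(q_4)$, then $Z(q)\ge2\delta+3\lambda$. Otherwise $t(q_1)-t(q_4)=-\lambda$. If then some step is a diagonal, $\ell\ge(2+\sqrt2)\lambda$ and $Z(q)\ge2\delta+(1+\sqrt2)\lambda$. If all steps are sides of the square, $q$ is one of the side-only orders starting on the left, $abcd$, $adcb$, $badc$, $bcda$, and of these only $abcd$ and $badc$ end on the right. So for every other ordering $Z(q)-Z(abcd)\ge(1+\sqrt2-2.004)\lambda>0.41\lambda$. This is (a).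

For (b), $|ds^+|=|cs^+|$, so the first difference is $(|ac|+|cd|)-(|ad|+|dc|)=(\sqrt2-1)\lambda$. The second follows by reflection.
\end{proof}

To see what this gives, suppose that $s^\pm$ are always present and each corner is present independently with probability $p$. For any fixed order $q$ there is a set $A$ of corners, namely all but $b$ (if $q=abcd$), all but $a$ (if $q=badc$), or all of them (otherwise), such that if exactly the corners of $A$ are present, then the path in the order $q$ exceeds the shortest one by at least $0.41\lambda$. The probability of this event is at least $\min(p^4,p^3(1-p))$. So the expected excess of \emph{every} order over re-optimization is at least $0.41\,\lambda\,p^3\min(p,1-p)$. The factor $1-p$ is essential: without absences $abcd$ is optimal.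

\subsection{What must be arranged inside a tour}\label{sec:arrange}

In a tour through $n$ points nobody guarantees that a given square is traversed from one prescribed neighbor to another. Three things can go wrong, and the configuration used below answers each of them.

\emph{The tour may pass near the square many times.} We surround the configuration by a wide annulus without customers, so that every pass through it pays twice for crossing the annulus. Section~\ref{sec:rewire} shows that a curve with three or more passes can then be shortened by a large amount; so only one or two passes need be studied.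

\emph{A pass may begin or end at the square, or the square may be visited in several pieces.} We use five copies of the six-point set $\{s^-,s^+,a,b,c,d\}$, placed at the vertices of a regular pentagon. Two passes have only four ends, so some copy is never visited at the beginning or end of a pass. As the copies are tiny compared with the pentagon, and no vertex of the pentagon lies close to a segment joining two others, coming twice to the same copy is wasteful.

\emph{The visit may not run from $s^-$ to $s^+$.} Here the anchors do their work: they are far from the square, compared with its side, and the line through them makes an angle of at least $36^\circ$ with every direction to another vertex. Starting or ending a visit elsewhere than at an anchor then costs a definite fraction of $\delta$. (If the preceding point lay exactly in the direction from $s^-$ to $s^+$, entering at a corner and then running to $s^-$ would cost nothing to first order.)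

Once these three possibilities are excluded, Lemma~\ref{lem:square} applies.

\section{Three passes through an empty annulus can be shortened}\label{sec:rewire}

A closed curve is regarded as a map from a circle. A \emph{subarc} is its restriction to a closed arc of the circle. Subarcs are \emph{parameter-disjoint} if the corresponding closed arcs are disjoint; then the rest of the circle consists of the same number of \emph{complementary arcs}.

\begin{lemma}\label{lem:rewire}
Let $\mathcal D$ be a closed disc with center $O$ and radius $R$, and let $0<r_0<R$. Let $\Gamma$ be a closed curve containing three parameter-disjoint subarcs $P_1,P_2,P_3$, where $P_i$ consists of a segment $u_ia_i$, a path $J_i$ from $a_i$ to $b_i$, and a segment $b_iv_i$, with $u_i,v_i\in\partial\mathcal D$ and $a_i,b_i\in B(O,r_0)$. Then there is a closed curve $\Gamma'$ composed of the three complementary arcs of $\Gamma$ (possibly reversed), the paths $J_i$ (possibly reversed), and segments inside $\mathcal D$, with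
\[
|\Gamma'|\le|\Gamma|-\big[(2-\sqrt3)R-6r_0\big].
\]
\end{lemma}

\begin{proof}
The idea is to remove two of the spokes $u_ia_i,\,b_iv_i$, each of length at least $R-r_0$, and to reconnect their outer ends by a chord. A chord subtending an angle of at most $120^\circ$ at $O$ has length at most $\sqrt3R$, which is less than $2R$. Repairs near the center are cheap: any two of the points $a_i,b_i$ are within $2r_0$.

\emph{Case 1: some angle $u_iOv_i$ is at most $120^\circ$.} Replace $P_i$ by the chord $u_iv_i$, and for some $j\ne i$ insert at $b_j$ the detour $b_j\to a_i\,J_i\,b_i\to b_j$. Removed are $u_ia_i$ and $b_iv_i$; added are $u_iv_i$, $b_ja_i$, $b_ib_j$. The saving is at least $2(R-r_0)-\sqrt3R-4r_0$.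

\emph{Case 2: all three angles $u_iOv_i$ exceed $120^\circ$.} Orient $\Gamma$ and choose labels (interchanging $u_i$ with $v_i$ and $a_i$ with $b_i$ where necessary) so that $\Gamma=P_1A_1P_2A_2P_3A_3$, with $P_i$ traversed from $u_i$ to $v_i$. Then $A_1$ leads from $v_1$ to $u_2$, $A_2$ from $v_2$ to $u_3$, and $A_3$ from $v_3$ to $u_1$. The pairwise angles at $O$ (in $[0^\circ,180^\circ]$) between $u_1,u_2,v_2$ sum to at most $360^\circ$, and the one between $u_2$ and $v_2$ exceeds $120^\circ$; so $u_1$ makes an angle of at most $120^\circ$ with some $y\in\{u_2,v_2\}$.

If $y=u_2$, reverse the part of $\Gamma$ between the two spokes at $u_1$ and $u_2$: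
\[
b_3\to v_3\,A_3\,u_1\to u_2\,A_1^{-1}\,v_1\to b_1\,J_1^{-1}\,a_1\to a_2\,J_2\,b_2\to v_2\,A_2\,u_3\to a_3\,J_3\,b_3 .
\]
Removed are $u_1a_1,u_2a_2$; added are $u_1u_2,a_1a_2$. The saving is at least $2(R-r_0)-\sqrt3R-2r_0$.

If $y=v_2$, removing $u_1a_1$ and $b_2v_2$ leaves two paths, one from $v_2$ to $u_1$ and one from $a_1$ to $b_2$. The chord $u_1v_2$ closes the first. This closed curve still contains the pass $P_3$, and the second path is inserted as a detour at $b_3$:
\[
b_3\to v_3\,A_3\,u_1\to v_2\,A_2\,u_3\to a_3\,J_3\,b_3\to a_1\,J_1\,b_1\to v_1\,A_1\,u_2\to a_2\,J_2\,b_2\to b_3 .
\]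
Added are $u_1v_2,b_3a_1,b_2b_3$, and the saving is at least $2(R-r_0)-\sqrt3R-4r_0$.

In every case the saving is at least $(2-\sqrt3)R-6r_0$.
\end{proof}

The last exchange is where the third pass is needed: with only two passes it would leave two closed curves, one of which has no pass to which the other could be attached.

\section{The configuration}\label{sec:gadget}

\subsection{Thirty points}

Fix the constants
\[
\delta=10^{-2},\quad\lambda=10^{-4},\quad\eta=10^{-8},\quad r_0=1.02,\quad R=50,\quad H=102,\quad\kappa_0=10^{-5}.
\]
For $j=0,\dots,4$ let $Y_j=(\cos\frac{2\pi j}5,\sin\frac{2\pi j}5)$, let $f_j=Y_j$, and let $e_j$ be a unit vector orthogonal to $f_j$. In local coordinates $(t,y)\leftrightarrow Y_j+te_j+yf_j$ let the \emph{cluster} $K_j$ consist of the six points $s^-,s^+,a,b,c,d$ of Lemma~\ref{lem:square}. Put $G=K_0\cup\dots\cup K_4$; see Figure~\ref{fig:cell}. We use the following facts.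
\begin{itemize}
\item All points of $K_j$ are within $\delta$ of $Y_j$, and distinct points of $G$ are at distance at least $\lambda>2\eta$.
\item For $i\ne j$, $|Y_iY_j|$ is $2\sin36^\circ>1.175$ or $2\sin72^\circ<1.903$.
\item By the tangent--chord theorem, for $i\neq j$ the vector $Y_i-Y_j$ makes with $e_j$ an angle of $36^\circ$, $72^\circ$, $108^\circ$ or $144^\circ$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0]
\draw (-2.75,-2.75) rectangle (2.75,2.75);
\draw[gray] (0,0) circle (2.6);
\foreach \j in {0,1,2,3,4} {
  \begin{scope}[rotate=72*\j]
  \draw[very thick] (1,-.2)--(1,.2);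
  \fill (1,-.2) circle (1.3pt); \fill (1,.2) circle (1.3pt);
  \fill (.95,-.05) rectangle (1.05,.05);
  \end{scope}
}
\draw[dashed] (158:3.6)--(158:2.6);
\draw (158:2.6)--(144:1)--(72:1)--(0:1)--(12:2.6);
\draw[dashed] (12:2.6)--(12.5:3.6);
\draw[dashed] (214:3.6)--(214:2.6);
\draw (214:2.6)--(216:1)--(288:1)--(300:2.6);
\draw[dashed] (300:2.6)--(300.5:3.6);
\node[above right] at (72:1) {$K_1$};
\node[below right] at (0:1) {$K_0$};
\node[below] at (146:.95) {$K_2$};
\node[above] at (214:.95) {$K_3$};
\node[right] at (288:1.05) {$K_4$};
\node at (151:2.87) {$u_1$}; \node at (12:3.05) [above] {$v_1$};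
\node at (214:3.0) [above] {$u_2$}; \node at (306:2.93) {$v_2$};
\node at (95:2.25) {$\mathcal D_Q$};
\node at (2.5,-2.5) {$Q$};
\end{tikzpicture}
\caption{A good cell $Q$ (schematic; the empty annulus is really much wider and the clusters much smaller). Each thick bar stands for a cluster of six points: two anchors at its ends and a tiny square in the middle. The solid lines are two passes, cut at the boundary of the disc $\mathcal D_Q$. They have four ends, here at $K_2,K_0,K_3,K_4$, so one cluster, here $K_1$, has only interior visits.}
\label{fig:cell}
\end{figure}

\subsection{Good cells and passes}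

Let $m=\lfloor\sqrt n/H\rfloor$. Place in $[0,1]^2$ a grid of $m^2$ disjoint half-open square cells of side $Hs$, where $s=n^{-1/2}$. A cell $Q$ with center $z$ is \emph{good} if it does not contain the depot and contains exactly $30$ points of $X^{(n)}$, one in each of the disjoint discs $B(z+sw,s\eta)$, $w\in G$. Let $C=C_Q$ be the set of these $30$ points; we identify it with $G$ and speak of its clusters accordingly. Since $1+\delta+\eta<r_0$, all points of $C$ lie in $B(z,r_0s)$. The disc $\mathcal D_Q=B(z,Rs)$ lies in the interior of $Q$, because $R<H/2$. Let $N_n$ be the number of good cells; for $n<H^2$ there are no cells, and $N_n=0$.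

Fix $n$, $X^{(n)}$, an order $\tau$, and a good cell $Q$. Let $S_{\rm out}=S\setminus C$. Call two points of $C$ equivalent if no point of $S_{\rm out}$ lies between them in the order $\tau$. The equivalence classes $G_1,\dots,G_g$, called \emph{groups}, depend only on $\tau$ and $S_{\rm out}$.

Suppose every group meets $S$. Then the tour of length $L_\tau(S)$ runs through the points of $S\cap G_i$ consecutively; the point before the first and the point after the last of them belong to $S_{\rm out}\cup\{x_0\}$ and hence lie outside $Q$. Each of these two edges joins an interior point of the disc $\mathcal D_Q$ to a point outside it, so by convexity it crosses $\partial\mathcal D_Q$ exactly once. Cutting there, at $u_i$ and $v_i$, we obtain one \emph{pass} for each group: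
\[
u_i\to\text{points of }S\cap G_i\text{ in the order }\tau\to v_i,\qquad u_i,v_i\in\partial\mathcal D_Q .
\]
The passes are parameter-disjoint subarcs of the tour, because between two groups the tour visits a point outside $Q$. They lie in $\mathcal D_Q$.

\subsection{Every order can be improved in a good cell}

The tours in which we make improvements will have been altered in other cells before. The next lemma is therefore formulated for an arbitrary closed curve that contains the passes of $Q$. It is also important that the set $A$ in it, the set of present points for which the order $\tau$ is bad, does not depend on which points of $C$ are present.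

\begin{lemma}\label{lem:cell}
For every good cell $Q$, every $\tau$ and every $S_{\rm out}\subseteq X^{(n)}\setminus C$ there is a set $A=A_Q(\tau,S_{\rm out})\subseteq C$ that is either $C$ or $C$ minus one point, meets every group, and has the following property. Suppose that $S\setminus C=S_{\rm out}$ and $S\cap C=A$, and let $\Gamma$ be any closed curve through $S\cup\{x_0\}$ that contains the passes of $Q$ (possibly reversed, in any cyclic order) as parameter-disjoint subarcs. Then there is a closed curve $\Gamma'$ through $S\cup\{x_0\}$ with
\[
|\Gamma'|\le|\Gamma|-\kappa_0 s ,
\]
which consists of the complementary arcs in $\Gamma$ of some of the passes of $Q$, each used once and possibly reversed, and of curves inside $\mathcal D_Q$.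
\end{lemma}

\begin{proof}
We follow the list in Section~\ref{sec:arrange}: Steps 1--4 dispose of the three things that can go wrong, and Step 5 uses the conflict of Lemma~\ref{lem:square}. Rescale and translate so that $s=1$ and $z=0$. The points of $S\cup\{x_0\}$ in $\mathcal D_Q$ are exactly those of $A$; all others lie on the complementary arcs of the passes. It therefore suffices to keep the complementary arcs and to visit all points of $A$.

\emph{Step 1: three or more passes.} If $g\ge3$, let $A=C$ and apply Lemma~\ref{lem:rewire} to three of the passes, with $a_i$ and $b_i$ the first and last points of $C$ in a pass. The paths $J_i$ between them and the complementary arcs of the three passes, which contain the remaining passes, are kept. So all points of $A$ are still visited, and the saving is at least $(2-\sqrt3)\cdot50-6\cdot1.02>7$.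

From now on $g\le2$. All changes will be made inside the passes, keeping their end points $u_i,v_i$ and together visiting the same points. In each comparison at most $14$ distances between points of $C$ occur. Replacing the actual positions by the ideal positions in $G$ changes each distance by at most $2\eta$, hence the comparison by at most $28\eta<10^{-6}$. It suffices to find a saving of at least $0.4\lambda=4\cdot10^{-5}$ for the ideal positions, because $4\cdot10^{-5}-10^{-6}>\kappa_0$. We compute with ideal positions.

\emph{Step 2: choosing a cluster.} Consider the passes as they are when $S\cap C=C$; they are determined by $\tau$ and $S_{\rm out}$. A \emph{visit} to $K_j$ is a maximal run of consecutive points of $K_j$ in a pass. It is \emph{interior} if it is neither the first nor the last visit of its pass. There are at most $2g\le4$ non-interior visits and five clusters, so some $K_j$ has only interior visits; let $j$ be the smallest such index. Before and after any visit to $K_j$ the pass is at points of other clusters.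

\emph{Step 3: $K_j$ is visited at least twice.} Let $A=C$. Let $W$ be one visit, from $w_1$ to $w_2$, preceded by $x\in K_i$ and followed by $y\in K_l$, where $i,l\ne j$. Replace $x\to W\to y$ by $x\to y$, and at a point $w'$ of another visit to $K_j$ insert $w'\to w_1\cdots w_2\to w'$. The saving is
\[
|xw_1|+|w_2y|-|xy|-|w'w_1|-|w_2w'|\ \ge\ |Y_iY_j|+|Y_jY_l|-|Y_iY_l|-6\delta-4\delta\ \ge\ 2\cdot1.175-1.903-0.1>0.3 ;
\]
if $i=l$, then $|Y_iY_l|=0$ and the bound is only better.

\emph{Step 4: $K_j$ is visited once, but not from anchor to anchor.} The only visit is $x\to w_1\to\dots\to w_6\to y$ with $\{w_1,\dots,w_6\}=K_j$, $x\in K_i$, $y\in K_l$, $i,l\ne j$. Reading it backwards if necessary, we may assume that $s^-$ comes before $s^+$. Suppose that $w_1\ne s^-$ or $w_6\ne s^+$. Let $A=C$ and replace the visit by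
\[
x\to s^-\to a\to b\to c\to d\to s^+\to y .
\]
With $t(\cdot)$ the $t$-coordinate, put $\mu_1=t(w_1)+\delta\ge0$ and $\mu_6=\delta-t(w_6)\ge0$. The old path from $w_1$ to $w_6$ passes through $s^-$ and later through $s^+$, so its length is at least $\mu_1+2\delta+\mu_6$. The new path from $s^-$ to $s^+$ has length $Z(abcd)\le2\delta+3\lambda$ by Lemma~\ref{lem:square}. It remains to compare $|xw_1|$ with $|xs^-|$ and $|w_6y|$ with $|s^+y|$.

Let $u$ be the unit vector from $s^-$ toward $x$. Then
\[
|xw_1|\ge u\cdot(x-w_1)=|xs^-|-u\cdot(w_1-s^-).
\]
We have $x-s^-=(Y_i-Y_j)+h$ with $|h|\le2\delta$. For nonzero vectors $\big|v/|v|-w/|w|\big|\le2|v-w|/|w|$, so $u$ differs from the unit vector along $Y_i-Y_j$ by at most $4\delta/1.175<0.035$. As that vector makes an angle of at least $36^\circ$ with both $e_j$ and $-e_j$, we get $|u\cdot e_j|\le\cos36^\circ+0.035<0.85$. The $t$-coordinate of $w_1-s^-$ is $\mu_1$, and its $y$-coordinate is at most $\lambda/2$ in absolute value. Hence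
\[
|xw_1|\ge|xs^-|-0.85\,\mu_1-\tfrac\lambda2 .
\]
The same argument with the unit vector from $s^+$ toward $y$, where $w_6-s^+$ has $t$-coordinate $-\mu_6$, gives $|w_6y|\ge|s^+y|-0.85\,\mu_6-\lambda/2$. Altogether the saving is at least
\[
0.15\,(\mu_1+\mu_6)-4\lambda\ \ge\ 0.15\,(\delta-\tfrac\lambda2)-4\lambda\ >\ 10^{-3}=10\lambda ,
\]
because $\mu_1\ge\delta-\lambda/2$ if $w_1\ne s^-$, and $\mu_6\ge\delta-\lambda/2$ if $w_6\ne s^+$.

\emph{Step 5: the conflict.} There remains the case that the only visit to $K_j$, read in a suitable direction, is $x\to s^-\to q_1q_2q_3q_4\to s^+\to y$ with $\{q_1,\dots,q_4\}=\{a,b,c,d\}$. Now Lemma~\ref{lem:square} applies.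
\begin{itemize}
\item If $q$ is neither $abcd$ nor $badc$, let $A=C$ and replace $q$ by $abcd$. The saving is at least $0.41\lambda$.
\item If $q=abcd$, let $A=C\setminus\{b\}$. When $S\cap C=A$ the pass contains $s^-\to a\to c\to d\to s^+$; replace this by $s^-\to a\to d\to c\to s^+$. The saving is $(\sqrt2-1)\lambda>0.41\lambda$.
\item If $q=badc$, let $A=C\setminus\{a\}$ and replace $s^-\to b\to d\to c\to s^+$ by $s^-\to b\to c\to d\to s^+$. The saving is again $(\sqrt2-1)\lambda$.
\end{itemize}

In all cases $A$ depends only on $\tau$ and $S_{\rm out}$ (and on the locations). It meets every group: if a point is omitted, it belongs to a visit, hence to a group, whose other points are kept.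
\end{proof}

\section{Adding up the local losses}\label{sec:main}

\begin{proposition}\label{prop:excess}
For every $n$, every location set $X^{(n)}$ and every $\tau$,
\[
E_S[L_\tau(S)]\ \ge\ E_S[T(S)]+\kappa_0\,n^{-1/2}\,p^{29}\min(p,1-p)\,N_n .
\]
\end{proposition}

\begin{proof}
Call a good cell $Q$ \emph{active} if $S\cap C_Q=A_Q(\tau,S\setminus C_Q)$. Start with the tour of length $L_\tau(S)$, and treat the active cells one after the other, applying Lemma~\ref{lem:cell} to the current curve. We claim that at each stage the current curve is closed, passes through $S\cup\{x_0\}$, and contains the passes of all active cells not yet treated (possibly reversed) as parameter-disjoint subarcs. This holds at the start, because $A_Q$ meets every group and the passes of different cells lie in disjoint discs. Suppose it holds before $Q$ is treated, and let $Q'$ be another active cell not yet treated. Each pass of $Q'$ is parameter-disjoint from those of $Q$, so, being connected, it lies in one of the complementary arcs of the passes used in Lemma~\ref{lem:cell}. These arcs are kept, up to reversal, so the claim persists.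

Each application shortens the curve by at least $\kappa_0n^{-1/2}$. Hence
\[
T(S)\le L_\tau(S)-\kappa_0\,n^{-1/2}\,\#\{\text{active cells}\}.
\]
Given $S\setminus C_Q$, the set $A_Q$ is determined, while $S\cap C_Q$ is a $p$-thinning of the $30$ points of $C_Q$, independent of $S\setminus C_Q$. So a good cell is active with conditional probability at least $\min(p^{30},p^{29}(1-p))=p^{29}\min(p,1-p)$. Taking expectations over the demands gives the claim; no independence between cells is needed.
\end{proof}

\begin{lemma}\label{lem:density}
With probability $1$, $N_n/n\to\gamma_0:=H^{-2}(\pi\eta^2)^{30}e^{-H^2}>0$.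
\end{lemma}

\begin{proof}
The $30$ discs in the definition of a good cell are disjoint, lie in the cell, and have area $\pi\eta^2/n$ each; the cell has area $H^2/n$. A cell not containing the depot is therefore good with probability
\[
n(n-1)\cdots(n-29)\Big(\frac{\pi\eta^2}{n}\Big)^{30}\Big(1-\frac{H^2}n\Big)^{n-30}\longrightarrow(\pi\eta^2)^{30}e^{-H^2}.
\]
All but at most one of the $m^2\sim n/H^2$ cells avoid the depot, so $E[N_n]/n\to\gamma_0$. Moving one point $X_i$ affects at most the cell it leaves and the cell it enters, and so changes $N_n$ by at most $2$. McDiarmid's inequality states that a function of $n$ independent variables that changes by at most $c_i$ when the $i$-th variable changes exceeds its mean by $v$ or more, or falls below it by $v$ or more, with total probability at most $2\exp(-2v^2/\sum c_i^2)$. Thus $P(|N_n-E[N_n]|\ge\varepsilon n)\le2e^{-\varepsilon^2n/2}$. This is summable in $n$, and the Borel--Cantelli lemma completes the proof.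
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Proposition~\ref{prop:excess} holds for every $\tau$, hence for one attaining $\Phi_p(X^{(n)})$. Divide by $\sqrt n$ and use Lemmas~\ref{lem:bhh} and~\ref{lem:density}: almost surely
\begin{equation}\label{eq:lower}
\liminf_{n\to\infty}\frac{\Phi_p(X^{(n)})}{\sqrt n}\ \ge\ \beta\sqrt p+\gamma_1\,p^{29}\min(p,1-p),\qquad\gamma_1=\kappa_0\gamma_0 .
\end{equation}
By Lemmas~\ref{lem:reduction} and~\ref{lem:bhh}, $E[L_b^*(X^{(n)})]=\Phi_p(X^{(n)})+o(\sqrt n)$ and $E[L_{RE}(X^{(n)})]=\beta\sqrt{pn}+o(\sqrt n)$ almost surely. Dividing gives the theorem.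
\end{proof}

\section{The limiting ratio}\label{sec:strong}

We now prove Theorem~\ref{thm:strong}. The existence of the limit will follow from a general theorem on subadditive functionals. Since that theorem requires translation invariance, we first remove the depot. For a finite set $x\subset\mathbb R^2$ let $\Phi_p^\circ(x)$ be the minimum over orders $\tau$ of $x$ of the expected length of the closed tour, without depot, through a $p$-thinning $S$ of $x$ in the order $\tau$ (length $0$ if $|S|\le1$). For $x\subset[0,1]^2$,
\begin{equation}\label{eq:depot}
0\le\Phi_p(x)-\Phi_p^\circ(x)\le2\sqrt2 ,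
\end{equation}
since, for each order and each realization, inserting the depot costs between $0$ and $2\sqrt2$.

\subsection{Existence of the limit}

We use the following theorem of Steele \cite{Steele}, stated for the plane. Let $L\ge0$ be a functional of finite point sets with $L(\emptyset)=0$ that is homogeneous of degree $1$ and translation invariant; is monotone, $L(x)\le L(x\cup\{v\})$; has finite variance on $n$ uniform points of $[0,1]^2$, for each $n$; and satisfies, for some constant $C'$ and all real $t>0$ and integers $M\ge1$,
\begin{equation}\label{eq:subadd}
L(x\cap[0,t]^2)\le\sum_{k=1}^{M^2}L(x\cap C_k)+C'tM,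
\end{equation}
where $C_1,\dots,C_{M^2}$ is the partition of $[0,t]^2$ into squares of side $t/M$. Then $L(X_1,\dots,X_n)/\sqrt n$ converges almost surely to a constant for independent uniform $X_i$ in $[0,1]^2$.

The functional $\Phi^\circ_p$ qualifies. Homogeneity and translation invariance are immediate. Monotonicity holds because deleting a point from $\tau$ does not lengthen any realized tour. For fixed $n$, $\Phi_p^\circ$ is bounded on $n$ points of $[0,1]^2$, so its variance is finite. For \eqref{eq:subadd}, number the squares in snake order, so that consecutive ones share a side, and let $\tau$ be the concatenation of optimal orders for the sets $x\cap C_k$. Fix a realization $S$. The part of the tour inside a square $C_k$ meeting $S$ is no longer than the closed tour of $S\cap C_k$ in the order chosen there. The connection from one square $C_k$ meeting $S$ to the next one, $C_{k'}$, has length at most $(k'-k+1)\sqrt2\,t/M$, as one sees by following the chain of squares. These lengths sum to at most $2M^2\sqrt2\,t/M=2\sqrt2\,tM$, and the closing edge has length at most $\sqrt2\,t$. Since $S\cap C_k$ is a $p$-thinning of $x\cap C_k$, taking expectations gives \eqref{eq:subadd} with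 $C'=3\sqrt2$.

By Steele's theorem and \eqref{eq:depot}, for each $p\in(0,1]$ there is a constant $c(p)$ with
\[
\Phi_p(X^{(n)})/\sqrt n\to c(p)\quad\text{almost surely},\qquad c(1)=\beta ,
\]
the last because $\Phi_1=T$. By Lemmas~\ref{lem:reduction} and~\ref{lem:bhh} the ratio of the two strategies converges almost surely to
\[
\rho(p)=\frac{c(p)}{\beta\sqrt p},
\]
which depends only on $p$ and is consistent with $\rho(1)=1$. We shall also use that, with $\tau$ an optimal tour of $x$, $\Phi_p(x)\le T(x)\le8\sqrt n$ for $x\subset[0,1]^2$, $|x|\le n$.

\subsection{Monotonicity}

Let $p,q\in(0,1]$, and obtain a $pq$-thinning $S$ of $X^{(n)}$ as a $p$-thinning of a $q$-thinning $S'_n$. For any $\tau$, conditioning on $S'_n$ (with the locations fixed) gives $E[L_\tau(S)\mid S_n']\ge\Phi_p(S'_n)$: an order fixed in advance cannot use the knowledge of $S_n'$. Hence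
\[
\Phi_{pq}(X^{(n)})\ge E_{S'}[\Phi_p(S'_n)] ,
\]
where $E_{S'}$ is over the $q$-thinning only. Thin the whole sequence at once. Then $S'_n$ is an initial segment of a sequence of independent uniform points and $|S'_n|/n\to q$, so $\Phi_p(S'_n)/\sqrt n\to c(p)\sqrt q$ almost surely. By Fubini's theorem and bounded convergence, $c(pq)\ge\sqrt q\,c(p)$, that is, $\rho(pq)\ge\rho(p)$. So $\rho$ is nonincreasing on $(0,1]$.

\subsection{Upper bounds}\label{sec:upper}

\emph{The shortest tour of all customers.} Taking $\tau$ to be an optimal tour of $X^{(n)}$ gives $c(p)\le\beta$, that is, $\rho(p)\le p^{-1/2}$.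

\emph{Sweeping strips.} This bound degenerates as $p\to0$, where a tour adapted to the full set of customers says little about the few that remain. A sweep with strips of width adapted to $pn$ points does better. Let $w=12^{1/4}$, $m=\lceil\sqrt{pn}/w\,\rceil$, $h=1/m$, and let $\tau$ be the sweeping order of Lemma~\ref{lem:sweep}. Expectations are now over locations and demands.

Consider first edges between points of the same strip. Condition on $X_i\in S$, and say that \emph{next exists} if the next point of $S$ in the order $\tau$ lies in the same strip; let $\xi$ and $\zeta$ be the vertical and horizontal distances to it. If next exists and $\xi>t$, then the rectangle of height $t$ across the full width $h$ of the strip that extends from the level of $X_i$ in the sweeping direction fits into the strip and contains no other point of $S$. Hence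
\[
P(\text{next exists},\ \xi>t)\le(1-pht)^{n-1}\le e^{-(n-1)pht}\quad(t\le1),
\]
and this probability is $0$ for $t>1$. Consequently $E[\xi^2;\text{next exists}]\le\int_0^\infty2t\,e^{-(n-1)pht}\,dt=2/((n-1)ph)^2$. Given the demands, the strips and the vertical coordinates of all points, the order is determined and the horizontal positions are independent and uniform across the strips; thus $E[\zeta^2;\text{next exists}]\le h^2/6$. By the Cauchy--Schwarz inequality, these edges have expected total length at most
\[
np\,\sqrt{\frac2{((n-1)ph)^2}+\frac{h^2}6}\ \sim\ \sqrt{pn}\,\sqrt{\frac2{w^2}+\frac{w^2}6}=(4/3)^{1/4}\sqrt{pn},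
\]
because $h\sim w/\sqrt{pn}$; the value $w=12^{1/4}$ minimizes the expression.

By Lemma~\ref{lem:sweep} the other edges have total length at most $2+2\sqrt2+\sum_k(g_k^{\rm in}+g_k^{\rm out})$ (if $S=\emptyset$ the tour has length $0$). Each of the distances $g=g_k^{\rm in},g_k^{\rm out}$ satisfies $g\le1$ and $P(g>t)\le(1-pht)^n$ for $t<1$, so $E[g]\le\int_0^1e^{-npht}\,dt\le1/(nph)$. The expected total is therefore at most $2+2\sqrt2+2m/(nph)=2+2\sqrt2+2m^2/(np)=O(1)$.

Since $\Phi_p(X^{(n)})/\sqrt n$ is bounded and converges almost surely to $c(p)$, also $E[\Phi_p(X^{(n)})]/\sqrt n\to c(p)$. Hence $c(p)\le(4/3)^{1/4}\sqrt p$, that is, $\rho(p)\le(4/3)^{1/4}/\beta$.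

\emph{A lower bound for $\beta$.} We show $\beta\ge5/8$. A tour through $n\ge3$ points has length at least $\frac12\sum_i(d_{i,1}+d_{i,2})$, where $d_{i,1}\le d_{i,2}$ are the distances from $X_i$ to its two nearest neighbors. A disc of radius $r/\sqrt n$ about $X_i$ meets the square in area at most $\pi r^2/n$. So the probabilities that it contains no other point, or at most one other point, are bounded below by the values for area exactly $\pi r^2/n$ (for large $n$), which tend to $e^{-\pi r^2}$ and $(1+\pi r^2)e^{-\pi r^2}$. By Fatou's lemma,
\[
\liminf_n\sqrt n\,E[d_{i,1}]\ge\int_0^\infty e^{-\pi r^2}dr=\frac12,\qquad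
\liminf_n\sqrt n\,E[d_{i,2}]\ge\int_0^\infty(1+\pi r^2)e^{-\pi r^2}dr=\frac34 .
\]
The length of a shortest tour divided by $\sqrt n$ is bounded and tends to $\beta$, so $\beta\ge\frac12(\frac12+\frac34)=\frac58$. Consequently
\begin{equation}\label{eq:172}
\rho(p)\le(4/3)^{1/4}/\beta<1.0746\cdot1.6<1.72\qquad(0<p\le1).
\end{equation}

\subsection{The order of $\rho(p)-1$}

\emph{Upper bound.} If $p\ge\frac12$, then
\[
\rho(p)-1\le p^{-1/2}-1=\frac{1-p}{\sqrt p\,(1+\sqrt p)}\le0.83\,(1-p).
\]
If $p<\frac12$, then by \eqref{eq:172} $\rho(p)-1\le0.72\le1.44\,(1-p)$.

\emph{Lower bound.} If $\frac12\le p<1$, then \eqref{eq:lower} gives $c(p)-\beta\sqrt p\ge\gamma_1\,2^{-29}(1-p)$, so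
\[
\rho(p)-1\ge2c_1(1-p),\qquad c_1=2^{-30}\gamma_1/\beta .
\]
For small $p$ the bound \eqref{eq:lower} is weak, because thirty given points are rarely present together; but monotonicity helps. For $p<\frac12$ we have $\rho(p)-1\ge\rho(\tfrac12)-1\ge c_1\ge c_1(1-p)$.

Finally, $\rho(0^+)$ exists because $\rho$ is monotone and bounded, and $1<\rho(\tfrac12)\le\rho(0^+)\le1.72$. This completes the proof of Theorem~\ref{thm:strong}. \qed

\begin{thebibliography}{9}

\bibitem{VRP}
\emph{A Vehicle Routing Problem With Stochastic Demand},
\url{http://web.mit.edu/dbertsim/www/papers/Vehicle%20Routing/A%20vehicle%20routing%20problem%20with%20stochastic%20demand.pdf}.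

\bibitem{Steele}
Steele, Ann. Probab. 9 (1981), Theorem 1.

\end{thebibliography}

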